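# One hole through every tooth: Lévy processes that hit points cheaply and have nowhere dense range

## 1. A steep sawtooth with tiny upward jumps

Fix numbers $1>b_1>b_2>\dots>0$ and a countable set $A\subset(0,1)$, both to be chosen later. Put $\mu_j=2^{j-1}/b_j$. Let $N^j$ ($j\ge1$) be Poisson processes of rate $\mu_j$ and $\Pi^a$ ($a\in A$) Poisson processes of rate $1$, all independent. The object of this lecture is
$$X_t=Z_t+S_t,\qquad Z_t=t+\sum_{j\ge1}\big(2^{j-1}t-b_jN^j_t\big),\qquad S_t=\sum_{a\in A}a\,\Pi^a_t .$$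

Each bracket $2^{j-1}t-b_jN^j_t$ is a centered process: it rises with slope $2^{j-1}$ and drops by $b_j$ at rate $\mu_j$. Cut the first series after the $j$-th term. Since $1+\sum_{i\le j}2^{i-1}=2^j$, what remains is a straight line of slope $2^j$ with finitely many downward jumps on $[0,1]$: a *sawtooth* with finitely many teeth. The process $S$ adds upward jumps, and these are what the construction is about.

**One tooth.** Take $Y_t=Dt$ and a window $(0,\ell)$ with $\ell<D$. Add $\sum_{a\in B}a\Pi^a$, where $B$ consists of $M$ positive numbers. The first of the $M$ clocks rings at an exponential time $s$ of rate $M$, so $P(s<\ell/D)=1-e^{-M\ell/D}$. If $s<\ell/D$, the path is at $Ds\in(0,\ell)$ just before time $s$ and jumps to $Ds+a$ for some $a\in B$. It is strictly increasing, so it never visits $(Ds,Ds+a)$. The probability depends only on the number $M$ of clocks, not on the sizes $a$. So we can make a hole near $0$ with probability as close to $1$ as we like while $\sum_{a\in B}a$ is as small as we like.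

**Two teeth.** Suppose the path then drops below the hole $(Ds,Ds+a)$ and climbs again. During one climb at slope $D$ it spends time at most $a/D$ inside the hole, so the expected number of jumps it makes from inside the hole is at most $Ma/D$. This is small if the elements of $B$ are small compared with $D/M$. So we cannot rely on $B$ to keep the hole open. But we may choose a *second* batch $B_2$ after the size of the first hole is under control, with many more clocks and with sizes much smaller than the first hole. It makes a smaller hole in the second tooth inside the first hole, and the tiny jumps of $B_2$ move the first tooth too little to close it. With finitely many teeth we repeat finitely often.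

What the construction is for: the positive jumps of $S$ will be so small and sparse that $X$ hits nearby points above it almost as efficiently as $Z$, which has no positive jumps and fills intervals. Yet the range of $X$ will contain no interval. This refutes a conjectured criterion for the range of a Lévy process to contain an interval.

## 2. Interval type range and the integral $I(\overline\chi)$

Let $X$ be a one-dimensional Lévy process with
$$E_0e^{i\theta X_t}=e^{-t\psi(\theta)},\qquad \psi(\theta)=-i\alpha\theta+\sigma^2\theta^2-\int\big(e^{i\theta x}-1-i\theta x1_{|x|<1}\big)\nu(dx),$$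
excluding the compound Poisson case $\nu(\mathbb R)<\infty$. Its **range** is
$$R_t=\{X_s,X_{s-}:0<s\le t\}\cup\{X_0\}.$$

**$R_t$ is closed.** Let $z_n\in\{X_{s_n},X_{s_n-}\}$ with $0\le s_n\le t$ (convention $X_{0-}=X_0$) and $z_n\to z$. Pass to a subsequence along which $s_n\to s$ and $(s_n)$ is constant, strictly increasing or strictly decreasing. In the constant case a further subsequence of $z_n$ is constant. If $s_n$ strictly increases, $z_n\to X_{s-}$. If it strictly decreases, $z_n\to X_s$. So $z\in R_t$.

For $x\in\mathbb R$ let $T_x=\inf\{t>0:X_t=x\}$. By right-continuity $X_{T_x}=x$ when $T_x<\infty$, and $T_x>0$ $P^0$-a.s. for $x\ne0$. The standing assumption is: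

**(A1)** $X$ hits points, that is, $P^0(T_x<\infty)>0$ for some $x$; and $0$ is regular for $\{0\}$, that is, $P^0(T_0=0)=1$.

Both halves matter. The truncated sawtooth of Section 1 hits points but fails the second half: up to its first jump it is a line of slope $2^j$, so it does not return to $0$ immediately. In the full process $Z$, infinitely many kinds of teeth repair this.

The following dichotomy is known and will be used as a given fact. Under (A1), exactly one of these holds:

1. $P^0$-a.s., $R_t$ is nowhere dense for all $t>0$;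
2. $P^0$-a.s., $R_t$ contains an interval around $0$ for all $t>0$.

In case 2 we say that $X$ has **interval type range**.

Under (A1), let $u=u_1$ be the continuous $1$-potential density, so that $\int_0^\infty e^{-t}P^0(X_t\in dy)\,dt=u(y)\,dy$. Set
$$w(x)=u(0)-u(x),\qquad \varphi(x)^2=w(x)+w(-x),\qquad \chi(x)^2=w(x)\wedge w(-x).$$

For such a function $f$, the **nondecreasing rearrangement** $\overline f$ is the nondecreasing function on $\mathbb R_+$ with $|\{y\in\mathbb R_+:\overline f(y)\le\lambda\}|=|\{y\in\mathbb R_+:f(y)\le\lambda\}|$ for all $\lambda>0$. For instance, if $f(y)=|y-1|$, then $|\{f\le\lambda\}|$ equals $2\lambda$ for $\lambda\le1$ and $1+\lambda$ for $\lambda\ge1$, so $\overline f(t)=t/2$ for $t\le2$ and $\overline f(t)=t-1$ for $t\ge2$. Finally,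
$$I(\overline f)=\int_{0^+}\frac{\overline f(t)\,dt}{t(\log(1/t))^{1/2}}.$$

Under (A1), $X$ has local times $L^x_t$, and it is known (Barlow–Hawkes) that they have a jointly continuous version if and only if $I(\overline\varphi)<\infty$. The talk "Range and local times of Lévy processes" conjectures an analogue for the range:

**Conjecture.** Under (A1), $X$ has interval type range if and only if $I(\overline\chi)<\infty$.

(The talk prints $w(x)\vee w(-x)$ in the definition of $\chi^2$. Since $w(x)+w(-x)\asymp w(x)\vee w(-x)$, this would make $\chi\asymp\varphi$ always, contradicting the remark there that $\chi\ll\varphi$ for some processes. So the minimum is meant.)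

The conjecture is false: $I(\overline\chi)<\infty$ does not imply interval type range. Nothing is claimed here about the other implication.

**Theorem 1.** There is a Lévy process $X$ satisfying (A1), with $\nu(\mathbb R)=\infty$, such that $\chi(x)^2\le x^{1/2}$ for all small $x>0$, so $I(\overline\chi)<\infty$, but $P^0$-a.s. $R_t$ is nowhere dense for all $t>0$.

**Theorem 2.**

* (a) For every $X$ satisfying (A1) there is $c>0$ with $\chi(x)^2\ge cx$ for small $x>0$. If $\liminf_{x\downarrow0}\chi(x)^2/x<\infty$, then $X$ has interval type range.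
* (b) For every $h:(0,1)\to(0,\infty)$ with $h(x)\to\infty$ as $x\downarrow0$, however slowly, there is $X$ satisfying (A1), with $\nu(\mathbb R)=\infty$ and $\chi(x)^2\le x\,h(x)$ for all small $x>0$, whose range is a.s. nowhere dense for all $t>0$.

So the only upper bound on the size of $\chi$ that forces interval type range is the smallest possible order, $\chi^2=O(x)$.

## 3. $w(x)$ as the cost of hitting $x$

The function $w$ becomes usable once it is expressed through hitting times. The lemma below does this, and it also gives a way to verify (A1).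

**Lemma 1.** Let $X$ be a Lévy process whose $1$-potential measure $U$ has a continuous density $u$. Then $u(0)>0$, $E^0e^{-T_x}=u(x)/u(0)$ for $x\ne0$, and (A1) holds.

*Proof.* **Step 1: compare the potential of a small ball with the time of first entry.** Fix $x\ne0$. For $0<r<|x|$ let $B_r=[x-r,x+r]$ and $T_r=\inf\{t>0:X_t\in B_r\}$. Since $0\notin B_r$ and $B_r$ is closed, right-continuity gives $T_r>0$, and $X_{T_r}\in B_r$ on $\{T_r<\infty\}$. The time spent in $B_r$ all comes after $T_r$, so the strong Markov property gives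
$$\frac{U(B_r)}{2r}=E^0\Big[e^{-T_r}\,\frac{U(B_r-X_{T_r})}{2r}\Big].$$
Here $B_r-X_{T_r}$ is an interval of length $2r$ inside $[-2r,2r]$, so $U(B_r-X_{T_r})/2r\to u(0)$ uniformly as $r\downarrow0$. The left side tends to $u(x)$. As $r$ decreases $T_r$ increases, so $\lim_{r\downarrow0}E^0e^{-T_r}$ exists and
$$u(x)=u(0)\lim_{r\downarrow0}E^0e^{-T_r}.$$
In particular $u(x)\le u(0)$ for all $x$. Since $\int u=1$, we get $u(0)>0$.

**Step 2: replace entry into the ball by hitting the point.** As $r\downarrow0$, $T_r\uparrow T'\le T_x$. Quasi-left-continuity says that a.s. on $\{T'<\infty\}$, $X_{T'}=\lim X_{T_r}$ along a sequence $r\downarrow0$, and this limit is $x$ because $|X_{T_r}-x|\le r$. Also $T'>0$. So $T_x\le T'$, hence $T'=T_x$ (trivially so on $\{T'=\infty\}$). By dominated convergence $E^0e^{-T_x}=u(x)/u(0)$.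

**Step 3: check (A1).** By continuity $u(x)>0$ for small $x\ne0$, so points are hit. To return to $0$ one may first go to $x$ and come back: $T_0\le T_x+T_0\circ\theta_{T_x}$. Since $E^xe^{-T_0}=E^0e^{-T_{-x}}$,
$$E^0e^{-T_0}\ge E^0e^{-T_x}\,E^xe^{-T_0}=\frac{u(x)u(-x)}{u(0)^2}\to1\qquad(x\to0).$$
So $E^0e^{-T_0}=1$, that is, $P^0(T_0=0)=1$. $\square$

Under (A1), $u$ is continuous, so the lemma applies to every $X$ satisfying (A1), and
$$w(x)=u(0)\,\big(1-E^0e^{-T_x}\big),\qquad x\ne0. \tag{1}$$
Read $1-E^0e^{-T_x}$ as the cost of going from $0$ to $x$: the probability that an independent rate-$1$ exponential alarm rings before $T_x$. Then $\chi(x)^2/u(0)$ is the cost of moving by distance $x$ in the cheaper direction.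

## 4. Brownian motion and processes without positive jumps

**Brownian motion.** Let $\psi(\theta)=\sigma^2\theta^2$. The potential density has Fourier transform $1/(1+\sigma^2\theta^2)$, so $u(x)=\frac1{2\sigma}e^{-|x|/\sigma}$. Hence $E^0e^{-T_x}=e^{-|x|/\sigma}$ and $\chi(x)^2=\frac1{2\sigma}(1-e^{-x/\sigma})\sim x/(2\sigma^2)$. The range is an interval, and $\chi^2$ has order $x$.

**No positive jumps.** If $X$ has no positive jumps and $X_s>0$, then $[0,X_s]\subset R_s$. Indeed, for $0<y<X_s$ let $r=\inf\{t:X_t\ge y\}$. Then $X_r\ge y\ge X_{r-}$, and without upward jumps $X_r=y$.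

For the analytic side we need standard facts on spectrally negative processes (Kyprianou, *Fluctuations of Lévy Processes with Applications*, 2nd ed., Ch. 8, in particular Cor. 8.9 and Lemma 8.6; Bertoin, *Lévy Processes*, Ch. VII). Let $\Psi(\lambda)=\log Ee^{\lambda Z_1}$ and let $\Phi$ be its inverse near $q=1$, so that $\Phi(1)$ is the largest root of $\Psi=1$. There is a function $W^{(1)}:\mathbb R\to[0,\infty)$ which vanishes on $(-\infty,0)$, is continuous on $[0,\infty)$, and satisfies
$$\int_0^\infty e^{-\lambda y}W^{(1)}(y)\,dy=\frac1{\Psi(\lambda)-1}\qquad(\lambda>\Phi(1)).$$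
Moreover $W^{(1)}(0)=0$ when the process has unbounded variation, and the $1$-potential measure has density
$$v(y)=\Phi'(1)e^{-\Phi(1)y}-W^{(1)}(-y),\qquad y\in\mathbb R. \tag{2}$$
With $W^{(1)}(0)=0$, $v$ is continuous, so Lemma 1 applies.

**A stable example.** Let $\Psi(\lambda)=\lambda^\alpha$ with $1<\alpha<2$ (unbounded variation). Then $\Phi(1)=1$ and $\Phi'(1)=1/\alpha$. For $\lambda>1$, $1/(\lambda^\alpha-1)=\sum_{k\ge1}\lambda^{-\alpha k}$ gives $W^{(1)}(y)=\sum_{k\ge1}y^{\alpha k-1}/\Gamma(\alpha k)$. For $x>0$, (2) yields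
$$w(x)=\tfrac1\alpha(1-e^{-x})\sim\frac x\alpha,\qquad w(-x)=W^{(1)}(x)-\tfrac1\alpha(e^x-1)\sim\frac{x^{\alpha-1}}{\Gamma(\alpha)}.$$
So $\chi(x)^2\sim x/\alpha$ while $\varphi(x)^2\sim x^{\alpha-1}/\Gamma(\alpha)$, and here $\chi\ll\varphi$: going up is cheap because the process cannot jump over its target.

## 5. Chains of hitting times, and the order at which they break

To prove that $[0,\eta]\subset R_t$, the natural attempt is to hit the points $x,2x,3x,\dots$ of a fine grid one after another and let $x\to0$. This proves Theorem 2(a).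

**Step 1: the lower bound $\chi(x)^2\ge cx$.** Here we use that costs are subadditive. For $x,y\neq 0$ of the same sign, going to $x+y$ via $x$ gives $E^0e^{-T_{x+y}}\ge E^0e^{-T_x}E^0e^{-T_y}$ by the strong Markov property. Since $1-pq\le(1-p)+(1-q)$ for $p,q\in[0,1]$, (1) gives $w(x+y)\le w(x)+w(y)$. Also $w(y)>0$ for $y\ne0$, because $T_y>0$ a.s. Fix $d>0$. For $0<x\le d/2$ let $n=\lfloor d/x\rfloor$. Then $nx>d-x\ge d/2$ and $nx\le d$, so
$$w(\pm x)\ge\frac{w(\pm nx)}n\ge\frac xd\,\min_{[d/2,d]}w(\pm\,\cdot\,).$$
The minima are positive because $w$ is continuous and positive there. So $\chi(x)^2\ge cx$ with $c>0$.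

**Step 2: visiting a grid in order.** The purpose is to show that $[0,\eta]\subset R_t$ with probability at least $\frac12$. Assume $\liminf_{x\downarrow0}\chi(x)^2/x<\infty$. Replacing $X$ by $-X$ if necessary (this reflects the range and swaps $w(x)$ with $w(-x)$) and passing to a subsequence, we find $x_n\downarrow0$ and $C<\infty$ with
$$p_n:=E^0e^{-T_{x_n}}\ge1-Cx_n.$$
Fix $t>0$ and choose $\eta>0$ with $1-e^{-C\eta}<\frac12(1-e^{-t})$. Put $m_n=\lceil\eta/x_n\rceil$. Let $\tau^n_0=0$ and let $\tau^n_k$ be the first hitting time of $kx_n$ after $\tau^n_{k-1}$. By the strong Markov property $E^0e^{-\tau^n_{m_n}}=p_n^{m_n}$, and $\liminf_n p_n^{m_n}\ge\lim_n(1-Cx_n)^{m_n}=e^{-C\eta}$. For any random time $\tau$ we have $1-e^{-\tau}\ge(1-e^{-t})1_{\{\tau>t\}}$, so $P(\tau>t)\le(1-Ee^{-\tau})/(1-e^{-t})$. Hence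
$$\limsup_nP^0(\tau^n_{m_n}>t)\le\frac{1-e^{-C\eta}}{1-e^{-t}}\le\frac12,$$
and $P^0(\tau^n_{m_n}\le t\text{ for infinitely many }n)\ge\limsup_nP^0(\tau^n_{m_n}\le t)\ge\frac12$.

**Step 3: conclusion by closedness and the dichotomy.** On this last event, $R_t\supset\{kx_n:0\le k\le m_n\}$ for infinitely many $n$. These grids have mesh $x_n\to0$ and reach beyond $\eta$. Since $R_t$ is closed, $[0,\eta]\subset R_t$. So alternative 1 of the dichotomy fails and alternative 2 holds. This proves Theorem 2(a). $\square$

**Where this stops.** If $w(x)/x\to\infty$ as $x\downarrow0$, then for fixed $\eta>0$, with $p_x=E^0e^{-T_x}$,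
$$p_x^{\lceil\eta/x\rceil}\le\exp\Big(-\frac{w(x)}{u(0)}\cdot\frac\eta x\Big)\to0 .$$
So the time to visit the grid in increasing order tends to infinity in probability, since $P(\tau\le t)\le e^tEe^{-\tau}$. The attempt dies as soon as $w(x)$ exceeds linear order. By itself this proves nothing about the range, since the points of $[0,\eta]$ could be visited in another order, by many different teeth.

To obtain a counterexample, one starts from a process without positive jumps and adds positive ones. Finitely many sizes do not suffice: if $S$ has finite total jump rate, then $X=Z$ up to the first jump of $S$, and the range of $Z$ contains an interval at once (Theorem 2(a), since (6) below gives $w_Z(x)\le x$). And holes in different teeth must coincide, because a point is missing from the range only if *every* tooth misses it. The nested batches of Section 1 handle this.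

## 6. A common gap in finitely many teeth

For a càdlàg path $y$ let $\mathrm{Rg}(y)=\{y_s,y_{s-}:0<s\le1\}\cup\{y_0\}$.

**Lemma 2.** Let $Y_t=Dt+C_t$ with $D>0$ and $C$ a compound Poisson process (finite Lévy measure, possibly zero). Let $\varepsilon>0$, $0<\delta<1$, $\kappa>0$, and let $t_1,t_2,\dots>0$. Then there are a finite set $A=\{\alpha_1>\dots>\alpha_M\}\subset(0,\infty)$ with
$$\alpha_1\le\kappa/2,\qquad\alpha_{i+1}\le\alpha_i/16,\qquad\alpha_i<t_i\qquad(\text{so }\textstyle\sum\alpha_i\le\kappa)$$
and a constant $g>0$ such that the following holds. If $(\Pi^a)_{a\in A}$ are independent rate-$1$ Poisson processes, independent of $Y$, and $S=\sum_{a\in A}a\Pi^a$, then with probability at least $1-\delta$ there is an open interval of length $g$ in $(0,\varepsilon)$ disjoint from $\mathrm{Rg}(Y+S)$.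

*Proof.* **Step 1: number the teeth and choose the batches.** We bound the number of teeth by a constant $K$, and then fix one batch of jump sizes per tooth, each batch chosen after the hole size it must respect. Let $n$ be the number of jumps of $C$ in $[0,1]$, at times $\rho_1<\dots<\rho_n$ (a.s. $\rho_n<1$). Choose $K\ge1$ with $P(n+1>K)\le\delta/4$. Put $I_1=[0,\rho_1)$, $I_2=[\rho_1,\rho_2)$, …, $I_{n+1}=[\rho_n,1]$ (with $I_1=[0,1]$ if $n=0$), and $I_k=\emptyset$ for $k>n+1$. We build $A=B_1\cup\dots\cup B_K$. Let $g_0=\varepsilon/2$. Given $g_{k-1}$ and $B_1,\dots,B_{k-1}$: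

* choose $M_k\in\mathbb N$ with $e^{-M_kg_{k-1}/(8D)}\le\delta/(4K)$;
* choose $B_k$ to be a set of $M_k$ positive numbers, so small that the size constraints on $A$ hold (pick them one at a time; in particular they are smaller than all elements of $B_1\cup\dots\cup B_{k-1}$) and $\sum_{a\in B_k}a\le\delta g_{k-1}/(16K)$; in particular each $a\in B_k$ is less than $g_{k-1}/8$;
* choose $J_k$ with $P(\mathrm{Poisson}(M_1+\dots+M_k)>J_k)\le\delta/(4K)$;
* put $g_k=\frac12\min\{\min B_k,\ g_{k-1}/(8(J_k+2))\}$.

All these quantities are deterministic.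

Put $S^{B_k}=\sum_{a\in B_k}a\Pi^a$ and $Y^{(k)}=Y+S^{B_1}+\dots+S^{B_k}$. Let $F^l_k$ be the closure of $\{Y^{(k)}_s:s\in I_l\}$, the $l$-th tooth after $k$ batches. Let $\mathcal H_k$ be the $\sigma$-field generated by the paths on $[0,1]$ of $Y$ and of $\Pi^a$, $a\in B_1\cup\dots\cup B_k$. On each $I_l$ the path $Y^{(k)}$ is strictly increasing, with slope $D$ and finitely many positive jumps. So $F^l_k$ is a finite union of compact intervals with $\mathcal H_k$-measurable endpoints.

**Claim.** For $0\le k\le K$ there is an $\mathcal H_k$-measurable random open interval $U_k\subset(0,\varepsilon)$ of length $g_k$ which, off an event of probability at most $\frac{3\delta}{4K}k$, is disjoint from $F^1_k\cup\dots\cup F^k_k$.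

For $k=0$ take $U_0=(\varepsilon/4,3\varepsilon/4)$; there is nothing to avoid. Let $k\ge1$ and suppose $U_{k-1}$ is given. Let $V$ be the open middle half of $U_{k-1}$ and $V'$ the open left half of $V$. So $|V|=g_{k-1}/2$, $|V'|=g_{k-1}/4$, and both are $\mathcal H_{k-1}$-measurable.

**Step 2: batch $k$ does not refill the old hole.** By Markov's inequality
$$P\big(S^{B_k}_1\ge g_{k-1}/4\big)\le\frac4{g_{k-1}}\sum_{a\in B_k}a\le\frac\delta{4K}.$$
Since $0\le S^{B_k}_s\le S^{B_k}_1$ and $F^l_{k-1}+[0,S^{B_k}_1]$ is compact, $F^l_k\subset F^l_{k-1}+[0,S^{B_k}_1]$. Suppose $S^{B_k}_1<g_{k-1}/4$ and $U_{k-1}$ misses $F^1_{k-1},\dots,F^{k-1}_{k-1}$. If $z\in V\cap F^l_k$ with $l\le k-1$, then $z=f+r$ with $f\in F^l_{k-1}$ and $0\le r<g_{k-1}/4$. As $z$ is in the middle half of $U_{k-1}$, $f=z-r\in U_{k-1}$, a contradiction. So $V$ is disjoint from $F^1_k,\dots,F^{k-1}_k$.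

**Step 3: tooth $k$ cannot stay long in $V'$ without jumping.** Let
$$\Theta=\{s\in I_k\setminus\{0\}:Y^{(k)}_{s-}\in V'\},\qquad\Pi=\sum_{a\in B_k}\Pi^a,\qquad\mathcal G_s=\mathcal H_{k-1}\vee\sigma(\Pi^a_r:r\le s,\ a\in B_k).$$
Then $\Pi$ is a $\mathcal G$-Poisson process of rate $M_k$, because $(\Pi^a)_{a\in B_k}$ is independent of $\mathcal H_{k-1}$. The sets $V'$ and $I_k$ are $\mathcal G_0$-measurable, and $s\mapsto Y^{(k)}_{s-}$ is left-continuous and $\mathcal G$-adapted. So $\Theta$ is predictable. Let $\Gamma_s=\int_0^s1_\Theta\,d\Pi$ be the number of jumps of batch $k$ made from $V'$ by time $s$, and let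
$$L_s=1_{\{\Gamma_s=0\}}\exp\big(M_k|\Theta\cap[0,s]|\big),\qquad0\le s\le1.$$
Up to the first jump of $\Gamma$, $L$ grows with derivative $M_k1_\Theta L$; at that jump it drops to $0$ and stays there. Hence
$$L_s=1-\int_0^sL_{r-}1_\Theta(r)\,(d\Pi_r-M_k\,dr).$$
The integrand is predictable and bounded by $e^{M_k}$, so $L$ is a martingale with mean $1$. On $\{\Gamma_1=0,\ |\Theta|\ge g_{k-1}/(8D)\}$ we have $L_1\ge e^{M_kg_{k-1}/(8D)}$. Therefore
$$P\big(\Gamma_1=0,\ |\Theta|\ge g_{k-1}/(8D)\big)\le e^{-M_kg_{k-1}/(8D)}\le\frac\delta{4K}.$$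

**Step 4: the number of pieces is bounded.** The number of jumps of $S^{B_1}+\dots+S^{B_k}$ on $[0,1]$ is Poisson with mean $M_1+\dots+M_k$. It exceeds $J_k$ with probability at most $\delta/(4K)$.

**Step 5: find the new hole in tooth $k$, inside $V$.** Assume that none of the exceptional events of Steps 2–4 occurs and that $U_{k-1}$ is disjoint from $F^1_{k-1},\dots,F^{k-1}_{k-1}$. We show that $V\setminus F^k_k$ contains an open interval of length at least $2g_k$.

*If $\Gamma_1\ge1$:* some $\Pi^a$ with $a\in B_k$ jumps at some $s\in I_k$, $s>0$, with $Y^{(k)}_{s-}\in V'$. A.s. no two of $C$ and the $\Pi^{a'}$ jump simultaneously. So $s$ is not a jump time of $C$, hence not the left endpoint of $I_k$, and $Y^{(k)}_s-Y^{(k)}_{s-}=a$. Since $a<g_{k-1}/8<g_{k-1}/4=|V\setminus V'|$, the gap $(Y^{(k)}_{s-},Y^{(k)}_s)$, which starts in the left half of $V$, lies in $V$. By monotonicity on $I_k$ the path stays below the gap before $s$ and above it from $s$ on, so $F^k_k$ misses the gap. Its length is $a\ge\min B_k\ge2g_k$.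

*If $\Gamma_1=0$:* by Step 3, $|\Theta|<g_{k-1}/(8D)$. The tooth $F^k_k$ is traced monotonically at speed $D$ between jumps, so $|V'\cap F^k_k|=D|\Theta|<g_{k-1}/8$ and $|V'\setminus F^k_k|>g_{k-1}/8$. By Step 4, $F^k_k$ is a union of at most $J_k+1$ closed intervals, so the open set $V'\setminus F^k_k$ has at most $J_k+2$ components. One of them has length at least $g_{k-1}/(8(J_k+2))\ge2g_k$. (This includes the case $I_k=\emptyset$.)

**Step 6: make the choice measurable and finish the induction.** In both cases there is a rational $q$ with $(q,q+g_k)\subset V\setminus F^k_k$, and by Step 2 then $(q,q+g_k)\subset V\setminus\bigcup_{l\le k}F^l_k$. Let $U_k=(q,q+g_k)$ for the first $q$, in a fixed enumeration of $\mathbb Q$, with this last property. If there is none, let $U_k$ be a fixed interval of length $g_k$ in $(0,\varepsilon)$. Then $U_k$ is $\mathcal H_k$-measurable, and the exceptional probability has grown by at most $3\delta/(4K)$. This proves the claim.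

**Step 7: all teeth at once.** Take $k=K$ and $g=g_K$. If $n+1\le K$, then $\bigcup_{l\le K}F^l_K\supset\mathrm{Rg}(Y+S)$, since the closures contain all left limits. So, off an event of probability at most $\frac{3\delta}4+\frac\delta4=\delta$, $U_K$ is an open interval of length $g$ in $(0,\varepsilon)$ disjoint from $\mathrm{Rg}(Y+S)$. $\square$

The hole sizes are *deterministic*. This allows the rest of the process to be chosen afterwards, small compared with $g$.

## 7. Choosing the jump sizes of $X$

Let $h$ be as in Theorem 2(b). Choose $\beta_1,\beta_2,\dots\in(0,1)$ such that $\sqrt{h(x)}\ge m$ for all $0<x<\beta_m$.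

We choose, in the order $A_0,g_0,b_1,A_1,g_1,b_2,A_2,g_2,\dots$, numbers $1>b_1>b_2>\dots>0$, finite sets $A_j\subset(0,\infty)$ and constants $g_j\in(0,1)$. Put $A=\bigcup_jA_j$, use the independent processes $N^j$ (rate $\mu_j=2^{j-1}/b_j$) and $\Pi^a$ (rate $1$) of Section 1, and let
$$S^j=\sum_{a\in A_j}a\Pi^a,\qquad Y^j_t=2^jt-\sum_{i=1}^jb_iN^i_t+\sum_{i<j}S^i_t,\qquad\eta_j=\min_{k<j}2^{-k}g_k\quad(j\ge1).$$
The number $\eta_j$ is known before $b_j$ and $A_j$ are chosen; everything chosen from stage $j$ on must be small compared with it.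

*Choice of $b_j$ ($j\ge1$).* Take $b_j<b_{j-1}$ (with $b_0:=1$) and $2(2^{j-1}b_j)^{1/2}\le2^{-j}\eta_j/8$.

*Choice of $A_j,g_j$ ($j\ge0$).* Apply Lemma 2 to $Y^j$ with $D=2^j$, $\varepsilon=2^{-j}$, $\delta=2^{-j-1}$, $t_i=\beta_{m_0+i}$ where $m_0=\#A_0+\dots+\#A_{j-1}$, and with $\kappa$ satisfying $\kappa\le\frac1{16}$ and, for $j\ge1$, also $\kappa\le\frac1{16}\min A_{j-1}$ and $\kappa\le2^{-j}\eta_j/8$. Let $A_j$ and $g_j$ be the set and constant it provides. (Each $A_j$ is nonempty, and $g_j<2^{-j}\le1$.)

Enumerate $A=\{a_1>a_2>\dots\}$. By construction $a_1\le\frac1{16}$, $a_{m+1}\le a_m/16$ (inside a batch by Lemma 2, between batches by $\kappa\le\frac1{16}\min A_{j-1}$), and $a_m<\beta_m$. Hence $a_m\le16^{-m}$ and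
$$\sum_ma_m\le\tfrac12,\qquad\sum_ma_m\log(1/a_m)<\infty,\qquad m(x):=\#\{a\in A:a>x\}\le\sqrt{h(x)}\quad(0<x<1). \tag{3}$$
The second bound uses $y\log(1/y)\le\frac2e\sqrt y$ on $(0,1]$ (the maximum of $\sqrt y\log(1/y)$ is at $y=e^{-2}$). The third is trivial if $m(x)=0$. Otherwise $x<a_{m(x)}<\beta_{m(x)}$, and the choice of $\beta_{m(x)}$ gives $\sqrt{h(x)}\ge m(x)$.

**The series converge.** The processes $2^{j-1}t-b_jN^j_t$ are independent martingales with variance $b_j^2\mu_jt=2^{j-1}b_jt$. By Doob's inequality, for every $T>0$,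
$$E\sup_{s\le T}|2^{j-1}s-b_jN^j_s|\le2(2^{j-1}b_jT)^{1/2}, \tag{4}$$
which is summable by the choice of $b_j$. Also $E\sum_jS^j_T=T\sum_{a\in A} a<\infty$. So $Z$ and $S=\sum_jS^j$ converge a.s. uniformly on compacts, and $X=Z+S$ is a Lévy process with
$$\sigma=0,\qquad\nu=\sum_j\mu_j\delta_{-b_j}+\sum_{a\in A}\delta_a,\qquad\alpha=1+\sum_{a\in A}a .$$
Moreover $\nu(\mathbb R)=\infty$, and $\sum_jb_j\mu_j=\sum_j2^{j-1}=\infty$, so $Z$ has unbounded variation.

## 8. The range of $X$ does not contain $[0,2^{-j}]$

**Step 1: the remainder is smaller than the hole.** Since $1+\sum_{i\le j}2^{i-1}=2^j$,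
$$X=Y^j+S^j+Q^j,\qquad Q^j_t=\sum_{i>j}\big(2^{i-1}t-b_iN^i_t\big)+\sum_{i>j}S^i_t .$$
By (4) with $T=1$, the choices of $b_i$ and $A_i$, and $\eta_i\le2^{-j}g_j$ for $i>j$,
$$E\sup_{s\le1}|Q^j_s|\le\sum_{i>j}\Big(2(2^{i-1}b_i)^{1/2}+\sum_{a\in A_i}a\Big)\le\sum_{i>j}2^{-i}\frac{\eta_i}4\le4^{-j}\frac{g_j}4 .$$
So $P(\sup_{s\le1}|Q^j_s|\ge g_j/4)\le4^{-j}$.

**Step 2: the hole survives.** By Lemma 2, with probability at least $1-2^{-j-1}$ there is an open interval $U\subset(0,2^{-j})$ of length $g_j$ disjoint from $\mathrm{Rg}(Y^j+S^j)$. If also $\sup_{s\le1}|Q^j_s|<g_j/4$, then every $X_s$ and $X_{s-}$ with $s<1$ or $s=1$ is within distance less than $g_j/4$ of $\mathrm{Rg}(Y^j+S^j)$. For left limits, use that $|Q^j_{s-}|\le\sup_{r\le 1}|Q^j_r|<g_j/4$. So $R_1$ misses the middle half of $U$. Therefore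
$$P^0\big([0,2^{-j}]\subset R_1\big)\le2^{-j-1}+4^{-j}\to0. \tag{5}$$

**Step 3: alternative 2 fails.** If alternative 2 held, the events $\{[0,2^{-j}]\subset R_1\}$, which increase with $j$, would have a union of probability $1$, so their probabilities would tend to $1$. This contradicts (5). So once (A1) is proved, the dichotomy gives alternative 1: a.s. $R_t$ is nowhere dense for all $t>0$.

## 9. Continuous potential densities, and (A1) for $X$

**Step 1: the density of $Z$.** We need the cost of upward moves for $Z$ alone. The process $Z$ is spectrally negative of unbounded variation, with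
$$\Psi(\lambda)=\log Ee^{\lambda Z_1}=\lambda+\sum_j\mu_j\big(e^{-\lambda b_j}-1+\lambda b_j\big).$$
For $\lambda\ge0$, $\Psi(\lambda)\ge\lambda$ and $\Psi'(\lambda)=1+\sum_j\mu_jb_j(1-e^{-\lambda b_j})\ge1$. So the inverse $\Phi$ of $\Psi|_{[0,\infty)}$ satisfies $0<\Phi(1)\le1$ and $0<\Phi'(1)\le1$. By the facts of Section 4, the density $v$ in (2) of the $1$-potential measure $V$ of $Z$ is continuous on $\mathbb R$, $v(0)=\Phi'(1)>0$, and
$$0\le v(0)-v(x)=\Phi'(1)\big(1-e^{-\Phi(1)x}\big)\le x\qquad(x>0). \tag{6}$$

**Step 2: adding positive jumps, in Fourier transform.** For $B\subset A$ let $X^B=Z+\sum_{a\in B}a\Pi^a$. Its exponent is $\psi_Z+\psi_B$ with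
$$\operatorname{Im}\psi_Z(\theta)=-\theta-\sum_j\mu_j(\theta b_j-\sin\theta b_j),\qquad\psi_B(\theta)=\sum_{a\in B}(1-e^{i\theta a}).$$
For $b>0$, $\theta b-\sin\theta b$ has the sign of $\theta$, so $|\operatorname{Im}\psi_Z(\theta)|\ge|\theta|$: the unit drift in $Z$ was put there for this. By (3), $|\operatorname{Im}\psi_B(\theta)|\le|\theta|\sum_{a\in B} a\le|\theta|/2$. Real parts of exponents are nonnegative. Hence $|1+\psi_Z|\ge\max(1,|\theta|)$ and $|1+\psi_Z+\psi_B|\ge\max(1,|\theta|/2)$. Put
$$\gamma_B:=\frac1{1+\psi_Z+\psi_B}-\frac1{1+\psi_Z}=\frac{-\psi_B}{(1+\psi_Z+\psi_B)(1+\psi_Z)} .$$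
Since $|1-e^{i\theta a}|\le\min(2,|\theta|a)$,
$$|\gamma_B(\theta)|\le\min\big(1,2\theta^{-2}\big)\sum_{a\in B}\min(2,|\theta|a). \tag{7}$$
For a single $a\in(0,1)$,
$$\int_0^\infty\min(2,\theta a)\min(1,2\theta^{-2})\,d\theta\le\int_0^1\theta a\,d\theta+\int_1^{2/a}\frac{2a}\theta\,d\theta+\int_{2/a}^\infty\frac4{\theta^2}\,d\theta\le3a+2a\log(2/a),$$
the three terms being $\frac a2$, $2a\log(2/a)$ and $2a$. By (3) these bounds are summable over $a\in B$, so $\gamma_B\in L^1$.

**Step 3: continuity.** The $1$-potential measures $U^B$ of $X^B$ and $V$ of $Z$ have Fourier transforms $\int_0^\infty e^{-t}e^{-t\psi}dt=1/(1+\psi)$ with the respective exponents. So the finite signed measure $U^B-V$ has the integrable Fourier transform $\gamma_B$, hence the continuous density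
$$r_B(y)=\frac1{2\pi}\int e^{-i\theta y}\gamma_B(\theta)\,d\theta .$$
Thus $U^B$ has the continuous density $u^B=v+r_B$, and Lemma 1 applies to $X^B$. With $B=A$: **$X$ satisfies (A1)**. By Section 8, its range is a.s. nowhere dense for all $t>0$. We also record
$$|r_B(0)|\le\frac1\pi\sum_{a\in B}\big(3a+2a\log(2/a)\big). \tag{8}$$

## 10. The bound $w(x)\le x\,h(x)$

Fix $x\in(0,1)$. Jumps of size at most $x$ and jumps larger than $x$ need different treatment. The first are numerous but small, and the Fourier estimate controls them. There are only $m(x)\le\sqrt{h(x)}$ sizes of the second kind, so it suffices to reach $x$ before any of them occurs.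

**Step 1: jumps of size at most $x$ cost only $O(x)$.** Let $B=B_x=\{a\in A:a\le x\}$. By (7) and $|1-e^{-i\theta x}|\le\min(2,|\theta|x)$,
$$|r_B(0)-r_B(x)|\le\frac1{2\pi}\int\min(2,|\theta|x)\,|\gamma_B(\theta)|\,d\theta\le\frac2\pi\sum_{a\in B}\int_0^\infty\frac{\min(2,\theta x)\min(2,\theta a)}{\theta^2}\,d\theta .$$
For $a\le x$, split the integral at $2/x\le2/a$:
$$\int_0^{2/x}xa\,d\theta+\int_{2/x}^{2/a}\frac{2a}\theta\,d\theta+\int_{2/a}^\infty\frac4{\theta^2}\,d\theta=2a+2a\log(x/a)+2a .$$
With $y=a/x\le1$ this equals $x\,y(4+2\log(1/y))$. Since $y\le\sqrt y$ and $y\log(1/y)\le\frac2e\sqrt y$, it is at most $(4+\frac4e)x\sqrt y\le6x\sqrt y$. The largest element of $B$ is at most $x$ and consecutive elements of $A$ have ratio at most $\frac1{16}$, so $\sum_{a\in B}\sqrt{a/x}\le\sum_{i\ge0}4^{-i}=\frac43$. Hence $|r_B(0)-r_B(x)|\le\frac2\pi\cdot6\cdot\frac43\,x=\frac{16}\pi x$. Together with (6), since $1+16/\pi<7$,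
$$u^{B_x}(0)-u^{B_x}(x)\le7x. \tag{9}$$
As $x\downarrow0$, the sum in (8) for $B=B_x$ is the tail of a convergent series, by (3). So $r_{B_x}(0)\to0$, and $u^{B_x}(0)\ge v(0)/2$ for small $x$.

**Step 2: jumps larger than $x$ multiply the cost by at most $1+m(x)$.** Let $m=m(x)$ and let $\xi$ be the first jump time of $\sum_{a\in A,\,a>x}a\Pi^a$. It is independent of $X^{B_x}$ and exponential of rate $m$ ($\xi=\infty$ if $m=0$). Let $T^B_x$ be the hitting time of $x$ by $X^{B_x}$. Since $X=X^{B_x}$ on $[0,\xi)$, we have $T_x\le T^B_x$ on $\{T^B_x<\xi\}$, so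
$$E^0e^{-T_x}\ge E^0\big[e^{-T^B_x};\,T^B_x<\xi\big]=E^0e^{-(1+m)T^B_x}.$$
By Bernoulli's inequality $1-s^{1+m}\le(1+m)(1-s)$ for $s\in[0,1]$. Apply it with $s=e^{-T^B_x}$ and take expectations:
$$1-E^0e^{-T_x}\le(1+m)\big(1-E^0e^{-T^B_x}\big).$$

**Step 3: conclusion of Theorem 2(b).** Write $u=u^A$ for the potential density of $X$. By (1), Lemma 1 applied to $X^{B_x}$, (9) and (3), for small $x>0$,
$$w(x)\le u(0)\,(1+m(x))\,\frac{u^{B_x}(0)-u^{B_x}(x)}{u^{B_x}(0)}\le\frac{14\,u(0)}{v(0)}\,\big(1+\sqrt{h(x)}\big)\,x\le x\,h(x).$$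
The last step holds for small $x$ because $h(x)\to\infty$. Hence $\chi(x)^2\le w(x)\le x\,h(x)$ for all small $x>0$. With Sections 8 and 9, this proves Theorem 2(b). $\square$

As a consistency check, Theorem 2(a) says that for this $X$ necessarily $\chi(x)^2/x\to\infty$; the upper bound $h(x)$ on this ratio can be made to grow as slowly as we please.

## 11. From $\chi(x)^2\le x^{1/2}$ to $I(\overline\chi)<\infty$

**Proof of Theorem 1.** Apply Theorem 2(b) with $h(x)=x^{-1/2}$. The resulting $X$ satisfies (A1), has $\nu(\mathbb R)=\infty$ and a.s. nowhere dense range, and $\chi(x)^2\le x^{1/2}$ on some interval $(0,\delta)$ with $\delta<1$. It remains to pass from $\chi$ to its rearrangement. Put $G(x)=x^{1/4}$, so $\chi\le G$ on $(0,\delta)$. For $0<t<\delta$, $(0,t)\subset\{\chi\le G(t)\}$ because $G$ is increasing, so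
$$|\{\overline\chi\le G(t)\}|=|\{\chi\le G(t)\}|\ge t .$$
As $\overline\chi$ is nondecreasing, $\{\overline\chi\le G(t)\}$ is an initial interval of $\mathbb R_+$ of length at least $t$, so $\overline\chi(s)\le G(t)$ for all $s<t$. Letting $t\downarrow s$ gives $\overline\chi(s)\le s^{1/4}$ for $0<s<\delta$. The integral defining $I(\overline\chi)$ concerns only a neighborhood of $0$, so
$$I(\overline\chi)\le\int_{0^+}t^{-3/4}(\log(1/t))^{-1/2}\,dt<\infty .$$
So $I(\overline\chi)<\infty$, while $P^0$-a.s. $R_t$ is nowhere dense for all $t>0$. This proves Theorem 1, and the conjecture is false. $\blacksquare$
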